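\title{A pointwise lower bound for the volume tail of critical percolation clusters}

\begin{abstract}
For Bernoulli bond percolation, possibly long-range, on a transitive weighted graph, we prove that the critical cluster $K$ of a vertex satisfies $\mathbb P_{\beta_c}(|K|\ge n)\ge c\,n^{-1/2}$ for every $n\ge1$, with an explicit constant $c$. This is the pointwise form of an averaged bound of Aizenman and Barsky, which we do not use. We explore the cluster slightly above criticality and bound the third moment of the conditional probability that the cluster is infinite. The same martingale gives a sharp asymptotic constant, a bound in a window below the critical point, and a version without transitivity.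
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{The model}
A \emph{weighted graph} is a countable graph $G=(V,E)$, with loops and multiple edges allowed, together with weights $J_e\ge0$ such that
\[
|J|:=\sup_{v\in V}\sum_{e\ni v}J_e<\infty .
\]
It is \emph{transitive} if any vertex can be mapped to any other by an automorphism of $G$ that preserves the weights; then $|J|$ is the total weight at every vertex. For $\beta\ge0$, let $\mathbb P_\beta$ be the law under which each edge $e$ is open with probability $1-e^{-\beta J_e}$, independently of the others. A locally finite transitive graph with $J\equiv1$ gives ordinary bond percolation with $p=1-e^{-\beta}$. The \emph{cluster} $K_v$ is the set of vertices joined to $v$ by a path of open edges. For $u\ne v$, let $J(v,u)$ be the total weight of the edges joining $v$ and $u$. The probability that at least one of them is open is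
\[
q_{vu}=q_{vu}(\beta)=1-e^{-\beta J(v,u)},\qquad\text{and}\qquad \sum_{u\ne v}q_{vu}\le\beta|J| .
\]

All values of $\beta$ can be realized on one probability space. Give the edges independent clocks $\omega_e$ with $\mathbb P(\omega_e>s)=e^{-sJ_e}$, and call $e$ open at level $\beta$ if $\omega_e\le\beta$. In this \emph{monotone coupling} the clusters grow with $\beta$, so $\theta_v(\beta)=\mathbb P_\beta(|K_v|=\infty)$ and $\Theta(\beta)=\sup_v\theta_v(\beta)$ are nondecreasing. The critical parameter is
\[
\beta_c=\inf\{\beta:\Theta(\beta)>0\},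
\]
and $\Theta(\beta)>0$ for every $\beta>\beta_c$. On a transitive graph we fix a vertex $o$ and write $K=K_o$; there $\theta_v=\Theta=:\theta$ for all $v$, and $\beta_c=\sup\{\beta:\theta(\beta)=0\}$. We assume throughout that $\beta_c<\infty$. Positivity of $\beta_c$ is automatic, and in fact
\begin{equation}\label{eq:lambdac}
\lambda_c:=\beta_c|J|\ge1 .
\end{equation}
Indeed, the expected number of sequences of distinct vertices $v=x_0,x_1,\dots,x_k$ with consecutive terms joined by an open edge is $\sum\prod_i q_{x_{i-1}x_i}\le(\beta|J|)^k$, so $\mathbb E_\beta|K_v|\le\sum_k(\beta|J|)^k<\infty$ when $\beta|J|<1$.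

\subsection{The problem}
Above $\beta_c$ the tail $\mathbb P_\beta(|K|\ge n)$ stays above $\theta(\beta)>0$. How fast can it decay at $\beta_c$? On a regular tree the cluster is a branching process, the number of its vertices that have been found but not yet examined performs a centered random walk, and the walk survives $n$ steps with probability of order $n^{-1/2}$. A result of Aizenman and Barsky says that, on average, the tail decays no faster than this on any transitive weighted graph with $0<\beta_c<\infty$: there is $c>0$ such that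
\begin{equation}\label{eq:AB}
\mathbb E_{\beta_c}\bigl[|K|\wedge N\bigr]=\sum_{n=1}^N\mathbb P_{\beta_c}(|K|\ge n)\ge cN^{1/2}\qquad\text{for all }N\ge1 .
\end{equation}
The problem, which we take from \cite{PIMS}, is to prove or disprove the pointwise version: \emph{on a transitive weighted graph with $0<\beta_c<\infty$, is there $c>0$ such that $\mathbb P_{\beta_c}(|K|\ge n)\ge c\,n^{-1/2}$ for all $n\ge1$?}

The tree and \eqref{eq:AB} suggest that the answer is yes, but the monotonicity of the tail does not suffice to deduce it from \eqref{eq:AB}.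

\begin{example}\label{ex:sequence}
Let $n_k=2^{2^k}$, so that $n_{k+1}=n_k^2$. Put $\alpha_1=1$ and $\alpha_n=n_k^{-2/3}$ for $n_k\le n<n_{k+1}$. The sequence is nonincreasing, and $\sqrt{n_k}\,\alpha_{n_k}=n_k^{-1/6}\to0$. Let $n_k\le N<n_{k+1}$. Since $\alpha_n\ge n_k^{-1/3}$ for $n<n_k$, the sum $\sum_{n\le N}\alpha_n$ is at least $\frac12n_k^{2/3}$; it is also at least $N\alpha_N=Nn_k^{-2/3}$. It is therefore at least the geometric mean $\sqrt{N/2}$ of these two bounds.
\end{example}

\subsection{Results}
The answer is yes. Put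
\[
C(\lambda)=4\lambda+6\lambda^2+\lambda^3,\qquad C_c=C(\lambda_c),
\]
and note that $C_c\ge11$ by \eqref{eq:lambdac}.

\begin{theorem}\label{thm:main}
On a transitive weighted graph with $\beta_c<\infty$, for all $n\ge1$,
\[
\mathbb P_{\beta_c}(|K|\ge n)\ \ge\ \bigl(1+C_c(n-1)\bigr)^{-1/2}\ \ge\ C_c^{-1/2}\,n^{-1/2}.
\]
\end{theorem}

The proof does not use \eqref{eq:AB}, which follows from the theorem by summation. For large $n$ the constant can be made sharp. On a transitive graph the quantity
\[
\sigma^2(\beta)=\sum_{u\ne v}q_{vu}(1-q_{vu})\le\beta|J|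
\]
does not depend on $v$; it is the variance of the number of vertices $u\ne v$ joined to $v$ by an open edge.

\begin{theorem}\label{thm:sharp}
On a transitive weighted graph with $\beta_c<\infty$,
\[
\liminf_{n\to\infty}\sqrt n\;\mathbb P_{\beta_c}(|K|\ge n)\ \ge\ \sqrt{\frac{2}{\pi\sigma^2(\beta_c)}}\ \ge\ \sqrt{\frac{2}{\pi\lambda_c}} .
\]
The constant $\sqrt{2/\pi}$ cannot be increased in either bound: if $a>\sqrt{2/\pi}$, then on the $d$-regular tree with $J\equiv1$ and $d$ large enough the left side is smaller than both $a/\sqrt{\sigma^2(\beta_c)}$ and $a/\sqrt{\lambda_c}$.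
\end{theorem}

On a tree, lowering $\beta$ by $\delta$ gives the random walk a drift of order $-\delta$, which is small compared with its fluctuations as long as $\delta n\ll\sqrt n$. One expects the critical tail to persist for $\delta^2n\lesssim1$, and the next theorem gives the lower bound in this range up to a logarithm.

\begin{theorem}\label{thm:near}
On a transitive weighted graph with $\beta_c<\infty$, let $0<\beta'\le\beta_c$, $\delta=\beta_c-\beta'$, $n\ge1$ and $t=n-1$. Then
\[
\mathbb P_{\beta'}(|K|\ge n)\ge(1+C_ct)^{-1/2}\exp\Bigl\{-\delta\Bigl(\frac1{\beta'}+|J|\Bigr)\sqrt{2\lambda_ct\log(1+C_ct)}-\frac{\delta^2|J|t}{\beta'}\Bigr\}.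
\]
In particular, there is $c'>0$, depending only on $\beta_c$ and $|J|$, such that $\mathbb P_{\beta'}(|K|\ge n)\ge c'n^{-1/2}$ whenever $\beta'\in[\beta_c/2,\beta_c]$ and $(\beta_c-\beta')^2\,n\log(n+1)\le1$.
\end{theorem}

\begin{theorem}\label{thm:general}
On any weighted graph with $\beta_c<\infty$, for all $n\ge1$,
\[
\sup_{v\in V}\mathbb P_{\beta_c}(|K_v|\ge n)\ge\bigl(1+C_c(n-1)\bigr)^{-1/2}.
\]
\end{theorem}

The supremum cannot be replaced by an arbitrary vertex: adding an isolated vertex $v$ to a graph changes neither $|J|$ nor $\beta_c$, and $\mathbb P_{\beta_c}(|K_v|\ge2)=0$. Theorem~\ref{thm:main} is the transitive case of Theorem~\ref{thm:general}, and we prove them together in Sections~\ref{sec:explore} and~\ref{sec:third}. Section~\ref{sec:bits} refines the martingale used there; Sections~\ref{sec:sharp} and~\ref{sec:near} apply the refinement to Theorems~\ref{thm:sharp} and~\ref{thm:near}.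

\section{The idea on the 3-regular tree}\label{sec:tree}

Take the $3$-regular tree with $J\equiv1$ and $p=1-e^{-\beta}$. Explore $K$ one vertex at a time: keep a set of active vertices, starting from $\{o\}$; at each step remove one active vertex, and activate the new vertices joined to it by open edges. Let $Z_t$ be the number of active vertices after $t$ steps, so that $|K|>t$ exactly when $Z_t>0$. Then $Z_1\sim\mathrm{Bin}(3,p)$. Since there are no cycles, each later step meets two unexamined edges and changes $Z$ by $\eta=\xi-1$ with $\xi\sim\mathrm{Bin}(2,p)$, until $Z$ is absorbed at $0$. The critical value is the one at which $\mathbb E\xi=1$, namely $p=\frac12$. There $\eta$ equals $-1,0,1$ with probabilities $\frac14,\frac12,\frac14$, so $(Z_t)_{t\ge1}$ is a martingale with $\mathbb EZ_t=\frac32$, and $\mathbb E\eta^2=\frac12$, $\mathbb E\eta^3=0$.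

\medskip\noindent\emph{The second moment gives the averaged bound.} The Cauchy--Schwarz inequality gives $\mathbb P(Z_t>0)\ge\frac94/\mathbb EZ_t^2$. A step adds variance $\frac12$ only if the walk is alive, so, with $\mathbb EZ_1^2=3$ and $m_t=\mathbb E[|K|\wedge t]$,
\[
\mathbb EZ_t^2=3+\tfrac12\sum_{s=1}^{t-1}\mathbb P(|K|>s)\le3+\tfrac12m_t .
\]
The trivial bound $m_t\le t$ yields only $\mathbb P(|K|>t)\gtrsim t^{-1}$. Using $m_t\ge t\,\mathbb P(|K|>t)$ instead yields $m_t(3+\frac12m_t)\ge\frac94t$, which is a bound of the form \eqref{eq:AB}. A pointwise bound of order $t^{-1/2}$ would need the \emph{upper} bound $m_t\lesssim\sqrt t$, which we do not have on a general graph.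

\medskip\noindent\emph{The third moment gives the pointwise bound.} Expanding $(Z_t+\eta)^3$ gives $\mathbb E[Z_{t+1}^3\mid Z_t]=Z_t^3+\frac32Z_t$ for $t\ge1$, and this identity also holds when $Z_t=0$. The variance of the step is now weighted by $Z_t$, whose mean we know exactly, instead of $\mathbf 1\{Z_t>0\}$, whose mean is the unknown. As $\mathbb EZ_1^3=(3\cdot1+3\cdot8+27)/8=\frac{27}4$, we get $\mathbb EZ_t^3=\frac94(t+2)$, and H\"older's inequality $\mathbb EZ_t\le(\mathbb EZ_t^3)^{1/3}\,\mathbb P(Z_t>0)^{2/3}$ gives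
\[
\mathbb P(|K|>t)\ge\frac{(3/2)^{3/2}}{\bigl(\frac94(t+2)\bigr)^{1/2}}=\sqrt{\frac3{2(t+2)}} .
\]

\medskip\noindent\emph{A substitute for $Z_t$.} On a graph with cycles, the vertex being explored may have neighbors that were found earlier, and the number of active vertices has no reason to be a martingale at $\beta_c$. One martingale exists on every graph: the conditional probability $M_t$ that $K$ is infinite, given the first $t$ steps. It is nontrivial as soon as $\beta>\beta_c$. To see what it measures, take $p>\frac12$ on the tree and let $\zeta>0$ be the probability that an active vertex other than $o$ has infinitely many descendants. Then $1-\zeta=(1-p\zeta)^2$, so $\zeta=(2p-1)/p^2$ and $1-p\zeta=\rho:=(1-p)/p$. Hence $1-\zeta=\rho^2$, $1-\theta=\rho^3$, and for $t\ge1$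
\begin{equation}\label{eq:treelimit}
\frac{M_t}{\theta}=\frac{1-\rho^{2Z_t}}{1-\rho^3}\ \longrightarrow\ \tfrac23Z_t\qquad\text{as }p\downarrow\tfrac12\text{ with }Z_t\text{ fixed}.
\end{equation}
So $M_t/\theta$ is an effective number of active vertices. On a general graph it keeps the three properties of $Z_t$ that we used: it is a martingale with known mean, it vanishes when the exploration has stopped, and a newly activated vertex raises it by at most $1$. The resulting bounds do not involve $\theta$, so they survive the limit $\beta\downarrow\beta_c$.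

\section{The exploration martingale}\label{sec:explore}

In this section and the next, $G$ is any weighted graph with $\beta_c<\infty$, $o$ is any vertex, and $K=K_o$. The expected number of open edges at a vertex is at most $\beta|J|<\infty$, so almost surely every vertex has finitely many open edges; we work on this event.

Fix an enumeration of $V$. We define finite sets $S_t$ (explored vertices) and $A_t$ (active vertices), starting from $S_0=\emptyset$ and $A_0=\{o\}$. If $A_t\ne\emptyset$, let $v_t$ be the first element of $A_t$, let $U_t=V\setminus(S_t\cup A_t)$, and put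
\[
Y_t=\{u\in U_t:\text{some edge joining }v_t\text{ and }u\text{ is open}\},
\]
\[
S_{t+1}=S_t\cup\{v_t\},\qquad A_{t+1}=(A_t\setminus\{v_t\})\cup Y_t .
\]
If $A_t=\emptyset$, put $Y_t=\emptyset$, $S_{t+1}=S_t$ and $A_{t+1}=\emptyset$. Let $\mathcal F_t=\sigma(Y_0,\dots,Y_{t-1})$; the objects $S_t,A_t,U_t,v_t$ are $\mathcal F_t$-measurable. We write $G[W]$ for the subgraph induced on $W\subset V$.

\begin{lemma}\label{lem:explore}
Let $\beta\ge0$ and $t\ge0$.
\begin{enumerate}
\item[(a)] Given $\mathcal F_t$, the edges of $G[V\setminus S_t]$ are independent and $e$ is open with probability $1-e^{-\beta J_e}$. In particular, on $\{A_t\ne\emptyset\}$ the events $\{u\in Y_t\}$, $u\in U_t$, are conditionally independent with probabilities $q_{v_tu}$.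
\item[(b)] $K$ is the union of $S_t$ and the clusters in $G[V\setminus S_t]$ of the vertices of $A_t$.
\item[(c)] $|K|>t$ if and only if $A_t\ne\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The sequence $(Y_0,\dots,Y_{t-1})$ takes countably many values. Each value determines $S_t=S$, and the event that this value occurs depends only on edges with an endpoint in $S$, so it is independent of the edges of $G[V\setminus S]$. The edges between $v_t$ and $U_t$ lie in $G[V\setminus S_t]$, and different $u$ involve different edges.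

(b) By induction $S_t\cup A_t\subset K$, which gives one inclusion, and for $t=0$ there is nothing more to prove. Let $t\ge1$, so that $o\in S_t$, and let $z\in K\setminus S_t$. On an open path from $o$ to $z$, let $s$ be the last vertex in $S_t$ and $w$ the next vertex. Then $s=v_r$ for some $r<t$, and $w\notin S_{r+1}$. Either $w\in A_r$, or $w\in U_r$ and then $w\in Y_r$ because the edge from $s$ to $w$ is open. In both cases $w\in A_{r+1}$. The sets $S_j\cup A_j$ increase with $j$ and $w\notin S_t$, so $w\in A_t$. The rest of the path joins $w$ to $z$ inside $V\setminus S_t$.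

(c) If $A_t=\emptyset$, then $K=S_t$ by (b), and $|S_t|\le t$. If $A_t\ne\emptyset$, then every earlier step explored a new vertex, so $|S_t|=t$ and $|K|\ge|S_t|+|A_t|>t$.
\end{proof}

Now fix $\beta>\beta_c$, and write $\mathbb P=\mathbb P_\beta$, $\Theta=\Theta(\beta)>0$ and $\lambda=\beta|J|$. This is where $\beta_c<\infty$ is used. For finite disjoint $S,A\subset V$ let
\[
g(S,A)=\mathbb P\bigl(\text{some vertex of }A\text{ has an infinite cluster in }G[V\setminus S]\bigr).
\]
Then $g(S,\emptyset)=0$, and for finite $Y\subset V\setminus S$,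
\begin{equation}\label{eq:lip}
g(S,A)\le g(S,A\cup Y)\le g(S,A)+\Theta|Y| .
\end{equation}
The first inequality is an inclusion of events. The second is the union bound together with $g(S,\{y\})\le\theta_y\le\Theta$, which holds because the cluster of $y$ in a subgraph is contained in $K_y$. Define
\[
X_t=g(S_t,A_t)/\Theta .
\]

\begin{proposition}\label{prop:X}
\begin{enumerate}
\item[(a)] $X_t=\mathbb P(|K|=\infty\mid\mathcal F_t)/\Theta$. Thus $X$ is a martingale with values in $[0,1/\Theta]$ and $X_0=\theta_o/\Theta\le1$.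
\item[(b)] $X_t=0$ on $\{|K|\le t\}$.
\item[(c)] On $\{A_t\ne\emptyset\}$ we have $X_{t+1}=f_t(Y_t)$, where $f_t$ is an $\mathcal F_t$-measurable function of finite subsets of $U_t$ with $f_t(Y)\le f_t(Y')\le f_t(Y)+|Y'\setminus Y|$ for $Y\subset Y'$.
\end{enumerate}
\end{proposition}

\begin{proof}
Since $S_t$ and $A_t$ are finite, Lemma~\ref{lem:explore}(b) shows that $K$ is infinite exactly when some vertex of $A_t$ has an infinite cluster in $G[V\setminus S_t]$; by Lemma~\ref{lem:explore}(a) this has conditional probability $g(S_t,A_t)$. Part (b) follows from Lemma~\ref{lem:explore}(c) and $g(S,\emptyset)=0$. For (c) take $f_t(Y)=g\bigl(S_t\cup\{v_t\},(A_t\setminus\{v_t\})\cup Y\bigr)/\Theta$ and use \eqref{eq:lip}.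
\end{proof}

The unit $\Theta$ is forced on us by \eqref{eq:lip}, because the exploration may reach the vertices with the largest $\theta_y$. The martingale starts at $\theta_o/\Theta$, and the main role of transitivity in this paper is to make this starting value equal to $1$.

\section{The third moment; proofs of Theorems \ref{thm:main} and \ref{thm:general}}\label{sec:third}

On the tree we knew the law of a step. In general we know only that a step is dominated by the number of new vertices, and this is enough.

\begin{proposition}\label{prop:third}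
Let $\beta>\beta_c$, $\lambda=\beta|J|$ and $t\ge0$. Then
\begin{equation}\label{eq:third}
\mathbb E[X_t^3]\le1+C(\lambda)t
\end{equation}
and
\begin{equation}\label{eq:super}
\mathbb P_\beta(|K_o|>t)\ge(\theta_o/\Theta)^{3/2}\,\bigl(1+C(\lambda)t\bigr)^{-1/2}.
\end{equation}
\end{proposition}

\begin{proof}
Work on $\{A_t\ne\emptyset\}$ and condition on $\mathcal F_t$; denote conditional expectation by $\mathbb E_t$. Let $\xi=|Y_t|$, $R=f_t(Y_t)-f_t(\emptyset)$ and $r=\mathbb E_tR$. By Proposition~\ref{prop:X}(c), $0\le R\le\xi$. Since $f_t(\emptyset)$ is $\mathcal F_t$-measurable and $X$ is a martingale, $X_{t+1}=X_t+(R-r)$, and therefore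
\[
\mathbb E_t[X_{t+1}^3]=X_t^3+3X_t\,\mathbb E_t[(R-r)^2]+\mathbb E_t[(R-r)^3].
\]
By Lemma~\ref{lem:explore}(a), $\xi$ is a sum of independent Bernoulli variables whose means $q_{v_tu}$ add up to at most $\lambda$. Its $k$-th factorial moment $\mathbb E_t[\xi(\xi-1)\cdots(\xi-k+1)]$ is the sum of $q_{v_tu_1}\cdots q_{v_tu_k}$ over ordered $k$-tuples of distinct vertices, hence at most $\lambda^k$. From $\xi^2=\xi(\xi-1)+\xi$ and $\xi^3=\xi(\xi-1)(\xi-2)+3\xi(\xi-1)+\xi$ we get
\[
\mathbb E_t[(R-r)^2]\le\mathbb E_t[\xi^2]\le\lambda+\lambda^2,\qquad \mathbb E_t[R^3]\le\mathbb E_t[\xi^3]\le\lambda+3\lambda^2+\lambda^3 .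
\]
Centering does not increase the third moment: as $r\ge0$ and $\mathbb E_t[R^2]\ge r^2$,
\[
\mathbb E_t[(R-r)^3]=\mathbb E_t[R^3]-3r\,\mathbb E_t[R^2]+2r^3\le\mathbb E_t[R^3].
\]
Thus $\mathbb E_t[X_{t+1}^3]\le X_t^3+3(\lambda+\lambda^2)X_t+\lambda+3\lambda^2+\lambda^3$, and this also holds on $\{A_t=\emptyset\}$, where $X_{t+1}=X_t=0$. Taking expectations and using $\mathbb EX_t=X_0\le1$ gives $\mathbb E[X_{t+1}^3]\le\mathbb E[X_t^3]+C(\lambda)$, and \eqref{eq:third} follows by induction.

By Proposition~\ref{prop:X}(b), H\"older's inequality and \eqref{eq:third},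
\[
\frac{\theta_o}\Theta=\mathbb E\bigl[X_t\mathbf 1\{|K|>t\}\bigr]\le\bigl(1+C(\lambda)t\bigr)^{1/3}\,\mathbb P_\beta(|K|>t)^{2/3},
\]
which is \eqref{eq:super}.
\end{proof}

It remains to pass from $\beta>\beta_c$ to $\beta_c$. Monotonicity points the wrong way, so we need continuity of the tail in $\beta$. With infinitely many edges at a vertex the event $\{|K_v|\ge n\}$ is not determined by finitely many edges, and for Theorem~\ref{thm:general} we need continuity uniformly in $v$. The finiteness of $|J|$ provides both.

\begin{lemma}\label{lem:cont}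
For every vertex $v$, all $0\le\beta'\le\beta$ and $n\ge1$,
\[
\mathbb P_\beta(|K_v|\ge n)\le\mathbb P_{\beta'}(|K_v|\ge n)+n|J|(\beta-\beta').
\]
\end{lemma}

\begin{proof}
In the monotone coupling let $K_v(\beta)$ be the cluster at level $\beta$. If $|K_v(\beta')|<n\le|K_v(\beta)|$, then some edge with exactly one endpoint in $K_v(\beta')$ is open at level $\beta$. Fix a set $H\ni v$ with $|H|<n$. The event $\{K_v(\beta')=H\}$ is the intersection of an event determined by the clocks of the edges inside $H$ with the event that $\omega_e>\beta'$ for every edge $e$ with exactly one endpoint in $H$. Given this event, such an edge has $\omega_e\le\beta$ with probability $1-e^{-(\beta-\beta')J_e}\le(\beta-\beta')J_e$. These edges have total weight at most $n|J|$. The union bound and summation over the countably many $H$ finish the proof.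
\end{proof}

\begin{proof}[Proof of Theorems \ref{thm:main} and \ref{thm:general}]
Let $\beta>\beta_c$. Take the supremum over $o$ in \eqref{eq:super} with $t=n-1$; since $\sup_o\theta_o/\Theta=1$, Lemma~\ref{lem:cont} gives
\[
\sup_v\mathbb P_{\beta_c}(|K_v|\ge n)\ge\bigl(1+C(\beta|J|)(n-1)\bigr)^{-1/2}-n|J|(\beta-\beta_c).
\]
Letting $\beta\downarrow\beta_c$ proves Theorem~\ref{thm:general}. On a transitive graph the probability does not depend on $v$, which gives the first inequality of Theorem~\ref{thm:main}. The second holds because $C_c\ge1$ implies $1+C_c(n-1)\le C_cn$.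
\end{proof}

\section{Revealing one neighbor at a time}\label{sec:bits}

From now on $G$ is transitive, so $\Theta=\theta$ and $X_0=1$. Fix $\beta>\beta_c$ and write $\sigma^2=\sigma^2(\beta)$.

The variance bound $\lambda+\lambda^2$ used above is the second moment of $|Y_t|$, whereas a sharp constant needs something like the variance of $|Y_t|$. The inequality $0\le R\le\xi$ does not compare variances. We therefore split each step into elementary ones, each revealing a single bit, and apply Proposition~\ref{prop:X}(c) to each bit.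

Fix $t$. On $\{A_t\ne\emptyset\}$, list the vertices $u\in U_t$ with $J(v_t,u)>0$ as $u_1,u_2,\dots$ in the order of the enumeration of $V$; almost surely no other vertex belongs to $Y_t$. Put
\[
b_i=\mathbf 1\{u_i\in Y_t\},\qquad J_i=J(v_t,u_i),\qquad q_i=1-e^{-\beta J_i},\qquad \nu_i=q_i(1-q_i).
\]
If the list has fewer than $i$ entries, or $A_t=\emptyset$, all these quantities, and those defined from them below, are set to $0$. The $J_i,q_i,\nu_i$ are $\mathcal F_t$-measurable, with $\sum_iJ_i\le|J|$, $\sum_iq_i\le\lambda$ and $\sum_i\nu_i\le\sigma^2$; the last bound uses that $\sigma^2$ is the same at every vertex. Let $\mathcal H_{t,i}=\sigma(\mathcal F_t,b_1,\dots,b_i)$ and $X_t^{(i)}=\mathbb E[X_{t+1}\mid\mathcal H_{t,i}]$. This is a bounded martingale in $i$ with $X_t^{(0)}=X_t$, and it converges almost surely to $X_{t+1}$, which is measurable with respect to $\mathcal F_t$ and the bits.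

\begin{lemma}\label{lem:bits}
There are $\mathcal H_{t,i-1}$-measurable variables $d_i\in[0,1]$ such that
\begin{equation}\label{eq:bit}
X_t^{(i)}-X_t^{(i-1)}=d_i(b_i-q_i).
\end{equation}
Moreover, $D=X_{t+1}-X_t$ satisfies
\begin{equation}\label{eq:moments}
\mathbb E[D^2\mid\mathcal F_t]\le\sigma^2,\qquad\mathbb E[D^4\mid\mathcal F_t]\le(8\sigma^2+3)\sigma^2 .
\end{equation}
\end{lemma}

\begin{proof}
Given $\mathcal F_t$ the bits are independent. For $\epsilon\in\{0,1\}$ let $\varphi(\epsilon)$ be the average of $f_t(Y_t)$ over $(b_j)_{j>i}$, with $b_1,\dots,b_{i-1}$ fixed and $b_i$ set to $\epsilon$. Put $d_i=\varphi(1)-\varphi(0)$. For each value of $(b_j)_{j>i}$ the two sets differ only by $u_i$, so $d_i\in[0,1]$ by Proposition~\ref{prop:X}(c). Then $X_t^{(i)}=\varphi(0)+d_ib_i$ and $X_t^{(i-1)}=\varphi(0)+d_iq_i$, which gives \eqref{eq:bit}.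

Let $D_i=X_t^{(i)}-X_t$ and $\Delta_i=d_i(b_i-q_i)$. Given $\mathcal H_{t,i-1}$, the variable $\Delta_i$ has mean $0$ and second moment $d_i^2\nu_i\le\nu_i$; since $|\Delta_i|\le1$, its third and fourth moments are at most $\nu_i$ in absolute value. Orthogonality of martingale increments gives $\mathbb E[D_i^2\mid\mathcal F_t]\le\sum_{j\le i}\nu_j\le\sigma^2$. Expanding $(D_{i-1}+\Delta_i)^4$ and using $4|x|\le2x^2+2$,
\[
\mathbb E[D_i^4\mid\mathcal H_{t,i-1}]-D_{i-1}^4\le\bigl(6D_{i-1}^2+4|D_{i-1}|+1\bigr)\nu_i\le\bigl(8D_{i-1}^2+3\bigr)\nu_i .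
\]
Condition on $\mathcal F_t$ and sum: $\mathbb E[D_i^4\mid\mathcal F_t]\le(8\sigma^2+3)\sum_{j\le i}\nu_j$. Since $D_i\to D$ and $|D_i|\le1/\theta$, bounded convergence gives \eqref{eq:moments}.
\end{proof}

\section{The sharp constant}\label{sec:sharp}

H\"older's inequality loses a constant factor. To avoid the loss we compute a survival probability exactly, for Brownian motion, and compare. A martingale whose steps have conditional variance at most $\sigma^2$ can be read off a Brownian path at random times, and $t$ steps use Brownian time at most about $\sigma^2t$. The fourth moment in \eqref{eq:moments} controls the fluctuations of this time.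

We use two standard facts. The first is the \emph{Skorokhod embedding for martingales} \cite[Theorem A.1]{HH}. Let $(X_t)_{t\ge0}$ be a martingale with $X_0=1$ and finite fourth moments. Then some probability space carries a standard Brownian motion $W$ with $W(0)=0$, a filtration $(\mathcal G_j)$ and nonnegative $\mathcal G_j$-measurable variables $\tau_j$, $j\ge1$, such that, with $T_t=\sum_{j\le t}\tau_j$, the process $X'_t=1+W(T_t)$ has the same law as $(X_t)$ and its increments $D'_j=X'_j-X'_{j-1}$ satisfy
\[
\mathbb E[\tau_j\mid\mathcal G_{j-1}]=\mathbb E[D_j'^2\mid D'_1,\dots,D'_{j-1}],\qquad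
\mathbb E[\tau_j^2\mid\mathcal G_{j-1}]\le C_2\,\mathbb E[D_j'^4\mid D'_1,\dots,D'_{j-1}]
\]
for a universal constant $C_2$. The second is the \emph{reflection principle}: $\mathbb P(W>-1\text{ on }[0,s])=\mathbb P(|W(s)|<1)=\mathbb P(|W(1)|<s^{-1/2})$.

\begin{proof}[Proof of the lower bound in Theorem \ref{thm:sharp}]
Since $\beta_c<\infty$, some $J(v,u)$ with $u\ne v$ is positive, so $\sigma^2(\beta)>0$ for all $\beta>0$. The terms of the series for $\sigma^2(\beta)$ are continuous and bounded by $\beta J(v,u)$, so $\sigma^2(\beta)$ is continuous by dominated convergence.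

Let $\beta>\beta_c$, $\sigma^2=\sigma^2(\beta)$, and embed the exploration martingale. The first $j-1$ increments of $X$ are $\mathcal F_{j-1}$-measurable, so by the tower property \eqref{eq:moments} remains true when we condition only on them. In this form it depends only on the law of $X$, so it holds for $X'$:
\[
\mathbb E[\tau_j\mid\mathcal G_{j-1}]\le\sigma^2,\qquad\mathbb E[\tau_j^2]\le C_2(8\sigma^2+3)\sigma^2 .
\]
Fix $\varepsilon\in(0,1)$ and $t\ge1$, and let $s=(1+\varepsilon)\sigma^2t$. On $\{T_t>s\}$ the martingale $\sum_{j\le t}(\tau_j-\mathbb E[\tau_j\mid\mathcal G_{j-1}])$ exceeds $\varepsilon\sigma^2t$. Its variance is at most $\sum_{j\le t}\mathbb E[\tau_j^2]$, so Chebyshev's inequality gives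
\[
\mathbb P(T_t>s)\le\frac{C_2(8\sigma^2+3)\sigma^2t}{\varepsilon^2\sigma^4t^2}=\frac{C_2(8\sigma^2+3)}{\varepsilon^2\sigma^2t}.
\]
If $W>-1$ on $[0,s]$ and $T_t\le s$, then $X'_t>0$. By Proposition~\ref{prop:X}(b) and the reflection principle,
\[
\mathbb P_\beta(|K|>t)\ge\mathbb P(X_t>0)\ge\mathbb P\Bigl(|W(1)|<\frac1{\sqrt{(1+\varepsilon)\sigma^2t}}\Bigr)-\frac{C_2(8\sigma^2+3)}{\varepsilon^2\sigma^2t}.
\]
Let $\beta\downarrow\beta_c$ with $t$ fixed. The left side converges to $\mathbb P_{\beta_c}(|K|>t)$ by Lemma~\ref{lem:cont} and monotonicity, and the right side is continuous in $\sigma^2>0$. So the outer inequality holds at $\beta_c$ with $\sigma^2=\sigma^2(\beta_c)$. As $\mathbb P(|W(1)|<x)\sim x\sqrt{2/\pi}$ when $x\to0$, and the error term is $O(1/t)$, we obtain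
\[
\liminf_{t\to\infty}\sqrt{t+1}\;\mathbb P_{\beta_c}(|K|\ge t+1)\ge\sqrt{\frac2{\pi(1+\varepsilon)\sigma^2(\beta_c)}} .
\]
Let $\varepsilon\to0$. The second inequality of the theorem is $\sigma^2(\beta_c)\le\lambda_c$.
\end{proof}

\begin{proof}[Proof of optimality in Theorem \ref{thm:sharp}]
On the $d$-regular tree with $d\ge3$ and $J\equiv1$, the root has $\mathrm{Bin}(d,p)$ children in $K$ and every other vertex of $K$ has $\mathrm{Bin}(d-1,p)$ children, independently. This branching process survives with positive probability exactly when $(d-1)p>1$, so the critical value is $p_c=\frac1{d-1}$. At $p_c$ let $\xi_1,\xi_2,\dots$ be independent $\mathrm{Bin}(d-1,p_c)$ variables, of mean $1$ and variance $\sigma_0^2=\frac{d-2}{d-1}$, and let $\Sigma_m=\sum_{j\le m}(\xi_j-1)$. If the root has $k$ children, the exploration has $k+\Sigma_m$ active vertices after $m$ further steps, so $|K|=1+H_k$, where $H_k=\inf\{m:\Sigma_m=-k\}$. This time is almost surely finite because a centered random walk that is not constant has $\inf_m\Sigma_m=-\infty$ and this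 walk moves down by at most $1$.

The Otter--Dwass formula states that, for a walk with independent identically distributed integer steps that are at least $-1$, $\mathbb P(H_k=m)=\frac km\mathbb P(\Sigma_m=-k)$ for $k,m\ge1$. Here $\Sigma_m+m\sim\mathrm{Bin}((d-1)m,p_c)$ has mean $m$ and variance $\sigma_0^2m$, so the local limit theorem gives $\mathbb P(\Sigma_m=-k)\sim(2\pi\sigma_0^2m)^{-1/2}$ as $m\to\infty$ for fixed $k$. Since $\sum_{m\ge n}m^{-3/2}\sim2n^{-1/2}$, we get $\mathbb P(H_k\ge n)\sim k\sqrt{2/(\pi\sigma_0^2n)}$. Averaging over the finitely many values of $k$, whose mean is $dp_c$,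
\[
\lim_{n\to\infty}\sqrt n\;\mathbb P_{\beta_c}(|K|\ge n)=\frac d{d-1}\sqrt{\frac{2(d-1)}{\pi(d-2)}}=\Bigl(\frac d{d-1}\Bigr)^{3/2}\sqrt{\frac2{\pi\sigma^2(\beta_c)}},
\]
where we used $\sigma^2(\beta_c)=dp_c(1-p_c)=\frac{d(d-2)}{(d-1)^2}$. As $d\to\infty$ the limit tends to $\sqrt{2/\pi}$, while $\sigma^2(\beta_c)$ and $\lambda_c=-d\log(1-\frac1{d-1})$ both tend to $1$. For $a>\sqrt{2/\pi}$ and large $d$ the limit is thus smaller than $a/\sqrt{\sigma^2(\beta_c)}$ and $a/\sqrt{\lambda_c}$.
\end{proof}

\begin{remark}
For $d=3$ the loss $(3/2)^{3/2}$ can be read off \eqref{eq:treelimit}. The limit $\frac23Z_t$ has steps of variance $\frac49\cdot\frac12=\frac29$, while $\sigma^2(\beta_c)=\frac34=(\frac32)^3\cdot\frac29$. One factor $\frac32$ arises because a step reveals two bits, not three, and two factors arise because a new vertex is worth $\frac23$, not $1$.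
\end{remark}

\section{Below the critical point}\label{sec:near}

For $\beta'<\beta_c$ we have $\theta(\beta')=0$, so the martingale cannot be normalized. Lemma~\ref{lem:cont} transfers Theorem~\ref{thm:main} to $\beta'$ at the additive cost $n|J|\delta$, which is useful only for $\delta\lesssim n^{-3/2}$. We keep the martingale of a supercritical $\beta$ and compare the laws of the first $t$ steps under $\mathbb P_\beta$ and $\mathbb P_{\beta'}$ through their likelihood ratio. The event $\{|K|>t\}$ may be rare under $\mathbb P_\beta$, so the likelihood ratio must be estimated under a measure that is concentrated on it. The natural choice is $\mathbb P_\beta$ conditioned on $|K|=\infty$. The conditioning tilts the bits upward, which costs a term of first order in $\delta$, and the heart of the proof is to bound the total tilt by the third moment estimate.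

\begin{proof}[Proof of Theorem \ref{thm:near}]
Fix $0<\beta'\le\beta_c<\beta$ and $t\ge0$, and put $\delta=\beta-\beta'$, $\lambda=\beta|J|$, $C=C(\lambda)$. We prove
\begin{equation}\label{eq:neargoal}
\mathbb P_{\beta'}(|K|>t)\ge(1+Ct)^{-1/2}\exp\Bigl\{-\delta\Bigl(\frac1{\beta'}+|J|\Bigr)\sqrt{2\lambda t\log(1+Ct)}-\frac{\delta^2|J|t}{\beta'}\Bigr\}.
\end{equation}
The left side does not depend on $\beta$ and the right side is continuous in $\beta$, so $\beta\downarrow\beta_c$ gives the main inequality. The martingale $X$ and the quantities of Section~\ref{sec:bits} are those of $\beta$, and $\mathbb E=\mathbb E_\beta$. In sums over steps $s<t$ and bits $i$ we suppress the index $s$ on $b_i,J_i,q_i,\nu_i,d_i$, and we write $x=X_s^{(i-1)}$ and $\mathcal H=\mathcal H_{s,i-1}$.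

\medskip\noindent\emph{Step 1: the conditioned measure.} Let $Q=\mathbb P_\beta(\,\cdot\mid|K|=\infty)$. On a sub-$\sigma$-field $\mathcal A$ its density with respect to $\mathbb P_\beta$ is $\mathbb P_\beta(|K|=\infty\mid\mathcal A)/\theta$. By Proposition~\ref{prop:X}(a) this is $X_s$ on $\mathcal F_s$, and it is $X_s^{(i)}$ on $\mathcal H_{s,i}\subset\mathcal F_{s+1}$. Three consequences will be used. These densities are positive $Q$-almost surely. For $\mathcal H$-measurable $\phi\ge0$,
\begin{equation}\label{eq:undo}
E_Q[\phi/x]=\mathbb E[\phi\mathbf 1\{x>0\}]\le\mathbb E[\phi].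
\end{equation}
For bounded $\mathcal H_{s,i}$-measurable $\phi$, Bayes' rule reads $E_Q[\phi\mid\mathcal H]=\mathbb E[\phi X_s^{(i)}/x\mid\mathcal H]$ on $\{x>0\}$. With $\phi=b_i$ and \eqref{eq:bit} this gives the tilt:
\begin{equation}\label{eq:tilt}
Q(b_i=1\mid\mathcal H)=q_i\,\frac{x+d_i(1-q_i)}x=q_i+\frac{d_i\nu_i}x .
\end{equation}
For each density $Z$ above, $E_Q|\log Z|=\mathbb E|Z\log Z|<\infty$ because $Z\le1/\theta$. By Jensen's inequality and \eqref{eq:third},
\begin{equation}\label{eq:entropy}
E_Q[\log X_t]\le\tfrac12\log E_Q[X_t^2]=\tfrac12\log\mathbb E[X_t^3]\le\tfrac12\log(1+Ct).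
\end{equation}

\medskip\noindent\emph{Step 2: the likelihood ratio.} By Lemma~\ref{lem:explore}(a), the $\mathbb P_\beta$-probability of a value of $(Y_0,\dots,Y_{t-1})$ is the product over $s<t$ of $\prod_{i:b_i=1}q_i\prod_{i:b_i=0}e^{-\beta J_i}$. This is positive, since finitely many bits equal $1$ and $\sum_iJ_i\le|J|$. The same formula holds for $\beta'$, with $q'_i=1-e^{-\beta'J_i}>0$. Hence on $\mathcal F_t$ the measure $\mathbb P_{\beta'}$ has density $L_t>0$ with respect to $\mathbb P_\beta$, where
\[
-\log L_t=\sum_{s<t}\sum_i\ell_i,\qquad\ell_i=b_ia_i-(1-b_i)\delta J_i,\qquad a_i=\log\frac{q_i}{q'_i}.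
\]
The function $y\mapsto1-e^{-yJ_i}$ is concave, increasing and vanishes at $0$, so $\beta'/\beta\le q'_i/q_i\le1$ and $0\le a_i\le\log(1+\delta/\beta')\le\delta/\beta'$. By \eqref{eq:tilt} and \eqref{eq:undo}, $E_Q[b_i]\le E_Q[q_i]+E_Q[q_i/x]\le E_Q[q_i]+\mathbb E[q_i]$, so
\[
E_Q\sum_{s<t}\sum_i|\ell_i|\le\frac\delta{\beta'}\,2\lambda t+\delta|J|t<\infty .
\]
Thus $\log L_t$ is $Q$-integrable and its expectation may be computed term by term. Since $X_t=0$ when $A_t=\emptyset$, Jensen's inequality gives
\begin{equation}\label{eq:reduce}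
\mathbb P_{\beta'}(|K|>t)\ge\mathbb E\bigl[L_t\mathbf 1\{X_t>0\}\bigr]=E_Q\Bigl[\frac{L_t}{X_t}\Bigr]\ge\exp\bigl(-E_Q[\log X_t]-E_Q[-\log L_t]\bigr).
\end{equation}
The first term contributes the factor $(1+Ct)^{-1/2}$ by \eqref{eq:entropy}. We bound the second.

\medskip\noindent\emph{Step 3: the cost of one bit.} Write $\ell_i=b_i(a_i+\delta J_i)-\delta J_i$. By \eqref{eq:tilt},
\[
E_Q[\ell_i\mid\mathcal H]=\kappa_i+(a_i+\delta J_i)\frac{d_i\nu_i}x,\qquad\kappa_i=q_i\log\frac{q_i}{q'_i}+(1-q_i)\log\frac{1-q_i}{1-q'_i},
\]
because $(1-q_i)/(1-q'_i)=e^{-\delta J_i}$. The term $\kappa_i$ is the relative entropy of two Bernoulli laws and is of second order in $\delta$. Indeed, $\log y\le y-1$ and $0\le q_i-q'_i=e^{-\beta'J_i}(1-e^{-\delta J_i})\le\delta J_ie^{-\beta'J_i}$ give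
\[
\kappa_i\le\frac{q_i^2}{q'_i}+\frac{(1-q_i)^2}{1-q'_i}-1=\frac{(q_i-q'_i)^2}{q'_i(1-q'_i)}\le\frac{\delta^2J_i^2}{e^{\beta'J_i}-1}\le\frac{\delta^2J_i}{\beta'} .
\]
Summing over $i$ and $s$, and using $a_i+\delta J_i\le\delta(1/\beta'+|J|)$,
\begin{equation}\label{eq:cost}
E_Q[-\log L_t]\le\frac{\delta^2|J|t}{\beta'}+\delta\Bigl(\frac1{\beta'}+|J|\Bigr)\Gamma,\qquad\Gamma=\sum_{s<t}\sum_iE_Q\Bigl[\frac{d_i\nu_i}x\Bigr].
\end{equation}

\medskip\noindent\emph{Step 4: the total tilt.} The bound $d_i\le1$ with \eqref{eq:undo} gives only $\Gamma\le\lambda t$, and we need about $\sqrt t$. The gain comes from the fact that every tilt increases $\log X$ in $Q$-mean by roughly its square, while the total increase is at most logarithmic by \eqref{eq:entropy}.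

Let $z=d_i(b_i-q_i)/x$ on $\{x>0\}$, so that $X_s^{(i)}/x=1+z\ge0$, $\mathbb E[z\mid\mathcal H]=0$, $\mathbb E[z^2\mid\mathcal H]=d_i^2\nu_i/x^2$ and $z^+\le1/x$. For $z\ge-1$ let
\[
h(z)=(1+z)\log(1+z)-z=\int_0^z\frac{z-y}{1+y}\,dy,\qquad 0\log0=0 .
\]
Then $h(z)\ge z^2/(2(1+z^+))$: for $z\ge0$ use $\frac1{1+y}\ge\frac1{1+z}$ on $[0,z]$, and for $z<0$ write the integral as $\int_z^0\frac{y-z}{1+y}\,dy$ and use $\frac1{1+y}\ge1$. By Bayes' rule and $1+z^+\le(x+1)/x$,
\[
E_Q\bigl[\log X_s^{(i)}-\log x\mid\mathcal H\bigr]=\mathbb E[(1+z)\log(1+z)\mid\mathcal H]=\mathbb E[h(z)\mid\mathcal H]\ge\frac{d_i^2\nu_i}{2x(x+1)} .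
\]
Take $Q$-expectations and sum over $i\le m$. The left side telescopes to $E_Q[\log X_s^{(m)}]-E_Q[\log X_s]$. Since $y\log y$ is convex and $X_s^{(m)}$ is a conditional expectation of $X_{s+1}$,
\[
E_Q[\log X_s^{(m)}]=\mathbb E[X_s^{(m)}\log X_s^{(m)}]\le\mathbb E[X_{s+1}\log X_{s+1}]=E_Q[\log X_{s+1}].
\]
Let $m\to\infty$ and sum over $s<t$. As $\log X_0=0$, \eqref{eq:entropy} gives
\[
\sum_{s<t}\sum_iE_Q\Bigl[\frac{d_i^2\nu_i}{x(x+1)}\Bigr]\le2E_Q[\log X_t]\le\log(1+Ct).
\]
By \eqref{eq:undo} and $\sum_i\nu_i\le\lambda$,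
\[
\sum_{s<t}\sum_iE_Q\Bigl[\nu_i\frac{x+1}x\Bigr]\le\sum_{s<t}\sum_i\bigl(E_Q[\nu_i]+\mathbb E[\nu_i]\bigr)\le2\lambda t .
\]
The term $d_i\nu_i/x$ is the geometric mean of $\nu_i\frac{x+1}x$ and $\frac{d_i^2\nu_i}{x(x+1)}$, so the Cauchy--Schwarz inequality gives $\Gamma\le\sqrt{2\lambda t\log(1+Ct)}$. Together with \eqref{eq:reduce}, \eqref{eq:entropy} and \eqref{eq:cost} this proves \eqref{eq:neargoal}.

\medskip\noindent\emph{Step 5: the window.} Let $\beta'\in[\beta_c/2,\beta_c]$, $\delta=\beta_c-\beta'$, $t=n-1$ and $\delta^2n\log(n+1)\le1$. Since $C_c\ge1$, Bernoulli's inequality gives $1+C_ct\le(1+t)^{C_c}$, so $\delta^2t\log(1+C_ct)\le C_c\,\delta^2n\log n\le C_c$. Also $\delta^2t\le1/\log2$, $1/\beta'\le2/\beta_c$ and $1+C_ct\le C_cn$. The claim follows with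
\[
c'=C_c^{-1/2}\exp\Bigl\{-\Bigl(\frac2{\beta_c}+|J|\Bigr)\sqrt{2\lambda_cC_c}-\frac{2|J|}{\beta_c\log2}\Bigr\}.
\]
This completes the proof.
\end{proof}

\begin{remark}
The measure $Q$ explains the exponent $3$ in Section~\ref{sec:third}: \eqref{eq:third} says that $E_Q[X_t^2]\le1+Ct$, so $X_t$ is at most of order $\sqrt t$ on an infinite cluster, and $\mathbb P_\beta(X_t>0)=E_Q[1/X_t]\ge E_Q[X_t^2]^{-1/2}$ by Jensen's inequality. The case $\beta'=\beta_c$ of Theorem~\ref{thm:near} is Theorem~\ref{thm:main}, obtained here without Lemma~\ref{lem:cont}.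
\end{remark}

\begin{thebibliography}{9}

\bibitem{HH}
Hall and Heyde, \emph{Martingale Limit Theory and its Application}.

\bibitem{PIMS}
\emph{PIMS 2025 -- Topics in Percolation},
\texttt{https://web.stanford.edu/\textasciitilde lindrew/PIMS-percolation.pdf}.

\end{thebibliography}
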